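\title{Tree-like continua whose hyperspace of subcontinua has two orbits}

\begin{abstract}
Let $C(X)$ be the hyperspace of subcontinua of a continuum $X$. For an arc, $C(X)$ is a $2$-cell, and its homeomorphism group has exactly two orbits. We study whether this property characterizes the arc among tree-like continua. It does when $\dim C(X)<\infty$; more generally, it does among hereditarily unicoherent continua that contain $m$-ods only for boundedly many $m$. In general it does not: we construct infinitely many pairwise non-homeomorphic tree-like dendroids $X$, none of them an arc, such that $C(X)$ is homeomorphic to the product of $X$ with the Hilbert cube and has exactly two orbits.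
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point. For a continuum $X$ with metric $d$, the \emph{hyperspace} $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric
\[
H_d(A,B)=\max\Bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Bigr\}.
\]
The \emph{orbit} of a point of a space is the set of its images under all self-homeomorphisms of the space, and the space is \emph{$\frac1n$-homogeneous} if it has exactly $n$ orbits. The number of orbits counts the kinds of points that the topology can tell apart; one orbit means homogeneity.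

The map $[s,t]\mapsto(s,t)$ identifies $C([0,1])$ with the triangle $0\le s\le t\le 1$. For the unit circle, sending an arc of length $\ell$ and midpoint $z$ to $(1-\ell/2\pi)z$, and the whole circle to $0$, identifies the hyperspace with the unit disc. A $2$-cell has two orbits, its interior and its boundary, so $C(X)$ is $\frac12$-homogeneous when $X$ is an arc or a simple closed curve. To set the circle aside, one restricts to continua that look like trees at every scale. An \emph{$\varepsilon$-map} is a continuous map whose point-preimages have diameter less than $\varepsilon$. A \emph{tree} is a connected finite graph containing no simple closed curve. A continuum is \emph{tree-like} (\emph{arc-like}) if for every $\varepsilon>0$ it admits an $\varepsilon$-map onto a tree (onto an arc); a continuum is tree-like if and only if it is homeomorphic to the inverse limit of a sequence of trees with continuous surjective bonding maps. The following question is posed in \cite{source}; here $\dim$ is the covering dimension.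

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a tree-like continuum such that $C(X)$ is $\frac12$-homogeneous. Is $X$ an arc? Is it an arc if moreover $\dim C(X)<\infty$?}
\medskip

The simplest cases suggest that the answer is yes. Let $X$ be a simple triod, that is, three arcs with one common endpoint $z$ and otherwise disjoint. The subcontinua containing $z$ form a $3$-cell, a small arc in the interior of a leg has a neighborhood in $C(X)$ that is an open disc, and a singleton in the interior of a leg has a neighborhood that is a half-disc; so there are at least three orbits. At the other extreme, if $X$ is a dendrite whose branch points are dense, then $C(X)$ is a Hilbert cube (Lemma~\ref{lem:cubes}), which has only one orbit. Among dendrites the arc is indeed the only example (Proposition~\ref{prop:dendrite}). Beyond the locally connected case, two positive results are known: if $X$ is a tree-like continuum all of whose nondegenerate proper subcontinua are arc-like, or if $X$ is a nondegenerate atriodic tree-like continuum (see below), then $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc.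

We show that the answer to the second question is yes and the answer to the first is no. The quantity that separates the two cases measures branching. Two sets are \emph{separated} if each is disjoint from the closure of the other. For $m\ge1$, an \emph{$m$-od} is a continuum $T$ containing a subcontinuum $Z$, called a \emph{core}, such that $T\setminus Z$ is the union of $m$ nonempty pairwise separated sets. Let $\nu(X)$ be the supremum of all $m$ such that $X$ contains an $m$-od, with $\nu(X)=0$ for a point. A nondegenerate continuum is a $1$-od with any point as core, so it has $\nu(X)\ge1$. An arc has $\nu=2$, because a subarc minus a subcontinuum has at most two components. Merging some of the separated sets shows that an $m$-od is an $m'$-od for $1\le m'\le m$. A $3$-od is called a \emph{triod}, and $X$ is \emph{atriodic} if it contains none, that is, if $\nu(X)\le2$. Finally, a continuum is \emph{hereditarily unicoherent} if any two of its subcontinua have connected (possibly empty) intersection.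

\begin{theorem}\label{thm:finite}
Let $X$ be a hereditarily unicoherent continuum with $\nu(X)<\infty$. Then $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc.
\end{theorem}

Tree-like continua are hereditarily unicoherent (Lemma~\ref{lem:hu}), and $\nu(X)\le\dim C(X)$ (Lemma~\ref{lem:cells}). This gives the answer to the second question.

\begin{corollary}\label{cor:finite}
If $X$ is a tree-like continuum, $C(X)$ is $\frac12$-homogeneous and $\dim C(X)<\infty$, then $X$ is an arc.
\end{corollary}

Let $Q=[0,1]^{\mathbb N}$ be the Hilbert cube. A \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum.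

\begin{theorem}\label{thm:example}
There is a tree-like continuum $X$, not an arc, such that $C(X)$ is homeomorphic to $X\times Q$ and $C(X)$ is $\frac12$-homogeneous. The continuum $X$ can be taken to be a dendroid, and there are infinitely many pairwise non-homeomorphic such $X$.
\end{theorem}

Neither hypothesis of Theorem~\ref{thm:finite} can be dropped. The circle has $\nu=2$ and is not hereditarily unicoherent, and the continua of Theorem~\ref{thm:example} are hereditarily unicoherent, so they have $\nu=\infty$.

The proof of Theorem~\ref{thm:finite} compares two kinds of points of $C(X)$. Let $k=\nu(X)\ge2$. A $k$-od in $X$ produces a $k$-cell in $C(X)$ whose interior points are decomposable continua, whereas a singleton $\{x\}$ is never an interior point of a $k$-cell; Section~\ref{sec:ods} proves both facts without any homogeneity assumption. Section~\ref{sec:orbits} shows that, when $X$ is not locally connected, having only two orbits forces singletons and decomposable continua into the same orbit, which is a contradiction. That section also shows what a counterexample with $\nu=\infty$ must look like, and Section~\ref{sec:example}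 builds one as an inverse limit of dendrites. The homeomorphism $C(X)\cong X\times Q$ is constructed in Section~\ref{sec:product} by comparing two inverse sequences of Hilbert cubes.

\section{Tools}\label{sec:tools}

All maps are continuous. Two maps into a metric space are \emph{$\varepsilon$-close} if their values at each point are at distance less than $\varepsilon$. For $x\in X$, $A\subset X$ and $t\ge0$ we write
\[
C_x(X)=\{A\in C(X):x\in A\},\qquad N_t(A)=\{y\in X: d(y,A)\le t\}.
\]
A space is \emph{connected im kleinen} (\emph{cik}) at $z$ if every neighborhood of $z$ contains a connected, not necessarily open, neighborhood of $z$. A space that is cik at every point is locally connected. A \emph{Peano continuum} is a locally connected continuum.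

\subsection{Hyperspaces}

The space $C(X)$ is compact, and $A_j\subset B_j$, $A_j\to A$, $B_j\to B$ imply $A\subset B$. A map $f:X\to Y$ induces a map $C(f):C(X)\to C(Y)$, $A\mapsto f(A)$. We use the following standard facts.
\begin{itemize}
\item[(H1)] \emph{Order arcs.} If $A\subsetneq B$ in $C(X)$, there is an embedding $\alpha:[0,1]\to C(X)$ with $\alpha(0)=A$, $\alpha(1)=B$ and $\alpha(s)\subset\alpha(t)$ for $s\le t$.
\item[(H2)] \emph{Whitney maps.} There is a map $\mu:C(X)\to[0,\infty)$ that vanishes on singletons and satisfies $\mu(A)<\mu(B)$ when $A\subsetneq B$. For each $\eta>0$ there is $\tau>0$ such that $B\subset B'$ and $\mu(B')-\mu(B)\le\tau$ imply $H_d(B,B')<\eta$. (Otherwise compactness gives limits $B\subset B'$ with $\mu(B)=\mu(B')$ and $H_d(B,B')\ge\eta$.)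
\item[(H3)] \emph{Unions.} If $\mathcal U\subset C(X)$ is connected, so is $\bigcup\mathcal U$: if $\bigcup\mathcal U=P\sqcup P'$ with $P,P'$ relatively open, then $\{A\in\mathcal U:A\subset P\}$ and $\{A\in\mathcal U:A\subset P'\}$ are relatively open and partition $\mathcal U$, so one of $P,P'$ is empty. If $\mathcal U$ is also compact, $\bigcup\mathcal U$ is a continuum, and the map $C(C(X))\to C(X)$, $\mathcal U\mapsto\bigcup\mathcal U$, does not increase Hausdorff distances.
\item[(H4)] \emph{Composants.} A continuum is \emph{decomposable} if it is the union of two proper subcontinua, and \emph{indecomposable} otherwise. The composant of $x\in X$ is the union of all proper subcontinua of $X$ that contain $x$. A nondegenerate indecomposable continuum has uncountably many composants, and distinct composants are disjoint; so each proper subcontinuum lies in exactly one composant.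
\item[(H5)] \emph{Inverse limits.} If $X=\varprojlim(T_m,f_m)$ with projections $\pi_m$, then $A\mapsto(\pi_m(A))_m$ is a homeomorphism of $C(X)$ onto $\varprojlim(C(T_m),C(f_m))$.
\end{itemize}

A metric on a compact space is \emph{convex} if any two points $x,y$ are joined by a \emph{segment}, an isometric copy of $[0,d(x,y)]$. Every Peano continuum has a compatible convex metric (Bing, Moise). Convex metrics let continua grow continuously.

\begin{lemma}\label{lem:grow}
Let $Y$ be a continuum with a convex metric $d$.
\begin{itemize}
\item[(a)] If $A\in C(Y)$ and $t\ge0$, then $N_t(A)\in C(Y)$, and $H_d(N_t(A),N_s(B))\le H_d(A,B)+|t-s|$.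
\item[(b)] If $X$ is a continuum and $g:Y\to C(X)$ is a map, then $(y,t)\mapsto\bigcup g(N_t(\{y\}))$ is a map $Y\times[0,\infty)\to C(X)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The closed set $N_t(A)$ is the union of $A$ and of segments of length at most $t$ that start in $A$, so it is connected. Let $h=H_d(A,B)$ and $x\in N_t(A)$. There is $b\in B$ with $d(x,b)\le t+h$. On a segment from $b$ to $x$ let $x'$ be the point at distance $\min(s,d(x,b))$ from $b$. Then $x'\in N_s(B)$ and $d(x,x')=\max(0,d(x,b)-s)\le h+|t-s|$. The estimate follows by symmetry.

(b) Compose the map $(y,t)\mapsto N_t(\{y\})$ of (a) with $C(g):C(Y)\to C(C(X))$ and with the union map of (H3).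
\end{proof}

\subsection{Dimension}

For separable metric spaces the covering dimension agrees with the inductive dimension. We need four facts; a \emph{compactum} is a compact metric space.
\begin{itemize}
\item[(D1)] Dimension is monotone under passage to subspaces, and $\dim[0,1]^m=m$.
\item[(D2)] A finite union of closed sets of dimension at most $k$ has dimension at most $k$.
\item[(D3)] A compactum that admits, for each $\varepsilon>0$, an $\varepsilon$-map into a compactum of dimension at most $k$ has dimension at most $k$.
\item[(D4)] If $Y$ is a compactum with $\dim Y\le k$, every map from a closed subset of $Y$ to the sphere $S^k$ extends over $Y$.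
\end{itemize}

\subsection{The Hilbert cube}

A compact AR (absolute retract) is a compactum that is a retract of every metric space containing it as a closed subset. Retracts and finite products of compact ARs are compact ARs, $Q$ is one, and compact ARs are contractible. If $T$ is a Peano continuum, $C(T)$ is a compact AR (Wojdys\l awski). The Hilbert cube is homogeneous (Keller). A closed subset $E$ of a space $M\cong Q$ is a \emph{$Z$-set} if the identity of $M$ can be approximated arbitrarily closely by maps $M\to M\setminus E$. Points are $Z$-sets, finite unions of $Z$-sets are $Z$-sets, and a homeomorphism between Hilbert cubes carries $Z$-sets to $Z$-sets. Three theorems do the main work.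
\begin{itemize}
\item[(T)] \emph{Toru\'nczyk} \cite{Tor}. A compact AR $Y$ is homeomorphic to $Q$ if for every $n$ any two maps $[0,1]^n\to Y$ can be approximated by maps with disjoint images. It suffices that for each $\varepsilon>0$ there are maps $a,b:Y\to Y$, $\varepsilon$-close to the identity, with $a(Y)\cap b(Y)=\emptyset$: compose the first given map with $a$ and the second with $b$.
\item[(CE)] \emph{Chapman} \cite{Cha}. A cell-like surjection between Hilbert cubes is a uniform limit of homeomorphisms. A surjection whose fibers are compact and contractible is cell-like, and this is the only case we use.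
\item[(Z)] \emph{Anderson; see} \cite[Ch.~6]{vM}. A homeomorphism between $Z$-sets of $Q$ extends to a homeomorphism of $Q$. Moreover, for any compatible metric on $Q$ and any $\eta>0$ there is $\theta>0$ such that, if the given homeomorphism moves points less than $\theta$, the extension can be chosen to move points less than $\eta$.
\end{itemize}

\subsection{Dendrites}

A \emph{dendrite} is a Peano continuum $T$ containing no simple closed curve. Two points $x,y\in T$ are joined by a unique arc $[x,y]$ (with $[x,x]=\{x\}$), and every subcontinuum of $T$ is a dendrite, so it contains $[x,y]$ together with $x$ and $y$. In particular, two subcontinua of a dendrite have connected intersection. We always give a dendrite a convex metric; then $[x,y]$ is the segment from $x$ to $y$ and has diameter $d(x,y)$, and the metric restricts to a convex metric on each subcontinuum. The \emph{order} of a point $x$ is the maximal number of arcs with endpoint $x$ that pairwise meet only in $x$; points of order at least $3$ are \emph{branch points}. An \emph{endpoint} of $T$ is a point with arbitrarily small open neighborhoods whose boundary is one point.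 It has order $1$, since two arcs from $x$ that meet only in $x$ leave a small neighborhood through different boundary points. A nondegenerate dendrite has at least two endpoints. A \emph{free arc} in $T$ is an arc $J$ such that $J$ minus its endpoints is open in $T$.

For $F\in C(T)$ and $x\in T$, let $r_F(x)$ be the first point of $F$ on an arc $[x,p]$ with $p\in F$. It is the only point $z\in F$ with $[x,z]\cap F=\{z\}$: a second such point $z'$ would give $[z,z']\subset F\cap([z,x]\cup[x,z'])=\{z,z'\}$. Hence $r_F(x)$ does not depend on $p$, it lies on $[x,p]$ for all $p\in F$, and $d(x,r_F(x))=d(x,F)$.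

\begin{lemma}\label{lem:dendrite}
Let $T$ be a dendrite and $v\in T$.
\begin{itemize}
\item[(a)] For $F\in C(T)$ the map $r_F:T\to F$ is a retraction.
\item[(b)] For each $\varepsilon>0$ there is a tree $F\subset T$ with $v\in F$ such that $r_F$ is $\varepsilon$-close to the identity.
\item[(c)] $T$ and $C_v(T)$ are compact ARs.
\item[(d)] If $T$ is nondegenerate and contains no simple triod, then $T$ is an arc.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $[x,y]$ meets $F$, then $r_F(x)$ and $r_F(y)$ lie on $[x,y]$. If not, then $[y,r_F(x)]\subset[y,x]\cup[x,r_F(x)]$ meets $F$ only in $r_F(x)$, so $r_F(y)=r_F(x)$. In both cases $d(r_F(x),r_F(y))\le d(x,y)$.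

(b) Let $P$ be a finite set such that every point of $T$ is at distance less than $\varepsilon$ from $P$, and let $F=\bigcup_{p\in P}[v,p]$. Adding $[v,p]$ to a tree $F'\ni v$ amounts to attaching $[r_{F'}(p),p]$ at one point, so $F$ is a tree, and $d(x,r_F(x))=d(x,F)<\varepsilon$.

(c) Put $s(A)=r_A(v)$ for $A\in C(T)$. Let $h=H_d(A,B)$, $a=s(A)$, $b=s(B)$, and choose $b'\in B$ with $d(a,b')\le h$. Then $b\in[v,b']\subset[v,a]\cup[a,b']$, so $d(a,b)\le h$ or $b\in[v,a]$. By symmetry $d(a,b)\le h$ or $a\in[v,b]$. If $b\in[v,a]$ and $a\in[v,b]$ then $a=b$. So $d(s(A),s(B))\le H_d(A,B)$, and $A\mapsto\{s(A)\}$ retracts the AR $C(T)$ onto the set of singletons, a copy of $T$. Since $[v,x]\subset[v,y]\cup[y,x]$, we have $H_d([v,x],[v,y])\le d(x,y)$; so $A\mapsto A\cup[v,s(A)]$ is continuous, and it retracts $C(T)$ onto $C_v(T)$.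

(d) Choose $x,y$ at maximal distance and suppose that $z\notin J=[x,y]$. If $r_J(z)\notin\{x,y\}$, then $J\cup[z,r_J(z)]$ is a simple triod. If $r_J(z)=x$, then $[z,y]=[z,x]\cup[x,y]$ and $d(z,y)>d(x,y)$; the case $r_J(z)=y$ is the same with $x$ and $y$ exchanged.
\end{proof}

\begin{lemma}\label{lem:cubes}
\begin{itemize}
\item[(a)] If $Y$ is a compact AR, then $Y\times Q\cong Q$.
\item[(b)] If $T$ is a nondegenerate dendrite without free arcs and $v\in T$, then $C(T)\cong C_v(T)\cong T\times Q\cong Q$.
\item[(c)] If moreover $v$ is an endpoint of $T$, then $C_v(T)$ is a $Z$-set in $C(T)$ and $\{v\}\times Q$ is a $Z$-set in $T\times Q$.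
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply (T) to the AR $Y\times Q$, with $a$ and $b$ changing the $n$th coordinate of $Q$ to $0$ and to $1$, for large $n$.

(b) The claim on $T\times Q$ follows from (a) and Lemma~\ref{lem:dendrite}(c). For the ARs $C(T)$ and $C_v(T)$ we apply (T) with a map $a$ that makes continua fat and a map $b$ that makes them thin. Given $\varepsilon>0$, let $a(A)=N_{\varepsilon/2}(A)$ and $b(A)=r_F(A)$, with $F\ni v$ the tree of Lemma~\ref{lem:dendrite}(b). Both maps are continuous, $\varepsilon$-close to the identity, and carry $C_v(T)$ into itself. Each $a(A)$ has nonempty interior in $T$, and each $b(A)$ lies in $F$. So it suffices to show that $F$ has empty interior. Suppose that $U\subset F$ is nonempty and open in $T$. Since $T$ has no isolated points, $U$ contains a point in an open edge of $F$. A short open arc about this point inside the edge and inside $U$ is open in $F$, hence in $U$, hence in $T$, and its closure is a free arc.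

(c) Let $O\ni v$ be an open set of small diameter with boundary $\{s\}$, and let $r:T\to T$ be the identity on $T\setminus O$ and the constant $s$ on $\overline O$. The two closed sets meet in $\{s\}$, so $r$ is continuous; it moves points by at most $\operatorname{diam}O$, and $v\notin r(T)$. The maps $C(r)$ and $r\times\mathrm{id}$ are close to the identity and their images miss the two closed sets in question.
\end{proof}

\subsection{Tree-like continua}

\begin{lemma}\label{lem:hu}
Every tree-like continuum $X$ is hereditarily unicoherent.
\end{lemma}

\begin{proof}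
Suppose that $A,B\in C(X)$ and $A\cap B=E\sqcup F$ with $E,F$ nonempty and closed. Choose $\eta>0$ with $d(E,F)>3\eta$. The compact set $\{a\in A:d(a,A\cap B)\ge\eta\}$ misses $B$, so there is $\varepsilon\in(0,\eta)$ such that $a\in A$ and $d(a,B)<\varepsilon$ imply $d(a,A\cap B)\le\eta$. Let $f$ be an $\varepsilon$-map of $X$ onto a tree. If $f(a)=f(b)$ with $a\in A$ and $b\in B$, then $d(a,b)<\varepsilon$, so $a\in N_\eta(E)\cup N_\eta(F)$. Hence $f(A)\cap f(B)$ is the union of the closed sets $f(B)\cap f(A\cap N_\eta(E))$ and $f(B)\cap f(A\cap N_\eta(F))$. They contain $f(E)$ and $f(F)$, so they are nonempty. They are disjoint, because $f(a)=f(a')$ with $a\in N_\eta(E)$ and $a'\in N_\eta(F)$ would give $d(E,F)\le2\eta+\varepsilon<3\eta$. So the subcontinua $f(A)$ and $f(B)$ of a tree have disconnected intersection, which is impossible.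
\end{proof}

\section{Ods, cells and singletons}\label{sec:ods}

The model for this section is the \emph{simple $m$-od}: $m$ segments of length $1$ joining a common point $z$ to points $p_1,\dots,p_m$, with the path metric. A subcontinuum $A$ containing $z$ is determined by how far it reaches along each leg, that is, by the numbers $u_j(A)=d(p_j,A)$, and $(u_1,\dots,u_m)$ is a homeomorphism of $C_z(X)$ onto $[0,1]^m$. Thus the od produces a cell. Conversely, the od can be read off from $m$ corners of the cell: the continuum $A_j$ with $u_j(A_j)=0$ and $u_i(A_j)=1$ for $i\ne j$ is the $j$th leg. Lemma~\ref{lem:cells} and Proposition~\ref{prop:Cx} extend these two observations.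

\subsection{From ods to cells}

\begin{lemma}\label{lem:cells}
If a continuum $X$ contains an $m$-od, there is an embedding $\varphi:[0,1]^m\to C(X)$; if $m\ge2$, it can be chosen so that $\varphi(t)$ is decomposable for every $t\in(0,1)^m$. In particular $\nu(X)\le\dim C(X)$.
\end{lemma}

\begin{proof}
Let $T$ be an $m$-od with core $Z$ and $T\setminus Z=E_1\cup\dots\cup E_m$. The role of the legs is played by the sets $Z\cup E_i$, and we first show that they are continua. Let $F=\bigcup_{j\ne i}E_j$. Since $E_i$ and $F$ are separated and $T=Z\cup E_i\cup F$, the sets $Z\cup E_i$ and $Z\cup F$ are closed. Suppose that $Z\cup E_i=P\sqcup P'$ with $P,P'$ closed; as $Z$ is connected we may assume $Z\subset P$. Then $P'\subset E_i$, and $T=P'\sqcup(P\cup Z\cup F)$ with both parts closed. As $T$ is connected, $P'=\emptyset$.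

Let $\alpha_i$ be an order arc from $Z$ to $Z\cup E_i$ and put $\varphi(t)=\bigcup_i\alpha_i(t_i)$. This is a map $[0,1]^m\to C(X)$. For $j\ne i$ we have $Z\subset\alpha_j(t_j)\cap(Z\cup E_i)\subset(Z\cup E_j)\cap(Z\cup E_i)=Z$. Hence $\varphi(t)\cap(Z\cup E_i)=\alpha_i(t_i)$, so $\varphi(t)$ determines each $t_i$ and $\varphi$ is an embedding. If $m\ge2$ and all $t_i>0$, then $\alpha_i(t_i)$ meets $E_i$ for every $i$, so $\alpha_1(t_1)$ and $\bigcup_{j\ge2}\alpha_j(t_j)$ are proper subcontinua with union $\varphi(t)$. The last claim follows from (D1).
\end{proof}

\subsection{From cells to ods}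

We want an upper bound for dimension in terms of $\nu(X)$. We prove it for the spaces $C_x(X)$ and not for $C(X)$, because continua with a common point have a connected union, and in a hereditarily unicoherent space their pairwise intersections combine to a connected core. The plan is to map $C_x(X)$ into $\mathbb R^n$ by distance functions, as in the model. An od appears as soon as $k+1$ of the coordinates can be prescribed independently in a small cube; so we need to know that a compact set in $\mathbb R^n$ on which this never happens has dimension at most $k$. For $J\subset\{1,\dots,n\}$ let $\pi_J:\mathbb R^n\to\mathbb R^J$ be the coordinate projection.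

\begin{lemma}\label{lem:proj}
Let $n>k\ge1$ and let $M\subset\mathbb R^n$ be compact. If $\pi_J(M)$ has empty interior in $\mathbb R^J$ for every $J$ with $|J|=k+1$, then $\dim M\le k$.
\end{lemma}

For $n=2$ and $k=1$ the proof is the following picture. Draw a fine grid of horizontal and vertical lines whose crossing points miss $M$. Then $M$ misses small squares about the crossings, so each point of $M$ is very close to at most one line, and $M$ can be pushed by a small move into the dual grid, which is $1$-dimensional.

\begin{proof}
Let $\gamma>0$, and choose an integer $q$ with $M\subset(-(q-1)\gamma,(q-1)\gamma)^n$. We look for numbers $c_{i,l}$, for $1\le i\le n$ and $-q\le l\le q$, with $|c_{i,l}-l\gamma|<\gamma/4$ and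
\begin{equation}\label{eq:grid}
(c_{j,\lambda(j)})_{j\in J}\notin\pi_J(M)\quad\text{for all }J\text{ with }|J|=k+1\text{ and all }\lambda:J\to\{-q,\dots,q\}.
\end{equation}
For fixed $J$ and $\lambda$, the excluded parameters $c=(c_{i,l})$ form the preimage of the closed nowhere dense set $\pi_J(M)$ under a coordinate projection, so they form a closed nowhere dense set. There are finitely many pairs $(J,\lambda)$, so \eqref{eq:grid} can be satisfied. Consecutive gaps $c_{i,l+1}-c_{i,l}$ lie between $\gamma/2$ and $3\gamma/2$.

There is $\tau\in(0,\gamma/4)$ such that for each $y\in M$ at most $k$ indices $i$ satisfy $\min_l|y_i-c_{i,l}|<\tau$. Otherwise there are $\tau_s\to0$ and $y^s\in M$, and after passing to a subsequence a fixed pair $(J,\lambda)$, with $|y^s_j-c_{j,\lambda(j)}|<\tau_s$ for $j\in J$; a limit point $y\in M$ of the $y^s$ contradicts \eqref{eq:grid}.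

Let $m_{i,l}$ be the midpoint of $[c_{i,l},c_{i,l+1}]$. Define $\theta_i$ on $[c_{i,-q}+\tau,c_{i,q}-\tau]$, an interval containing the $i$th coordinates of all points of $M$, to be $m_{i,l}$ on $[c_{i,l}+\tau,c_{i,l+1}-\tau]$ and linear on $[c_{i,l}-\tau,c_{i,l}+\tau]$ for $-q<l<q$. On an interval of the first kind $\theta_i$ moves points by at most $3\gamma/4$; on an interval of the second kind a point and its image both lie in $[m_{i,l-1},m_{i,l}]$, of length at most $3\gamma/2$. So the map $\theta(y)=(\theta_i(y_i))_i$ on $M$ changes each coordinate by at most $3\gamma/2$, and its fibers have diameter at most $3\gamma\sqrt n$. By the choice of $\tau$, at least $n-k$ coordinates of $\theta(y)$ are midpoints $m_{i,l}$. Thus $\theta(M)$ lies in a finite union of $k$-dimensional affine planes, and $\dim\theta(M)\le k$ by (D1) and (D2). Since $\gamma$ is arbitrary, (D3) gives $\dim M\le k$.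
\end{proof}

\begin{proposition}\label{prop:Cx}
Let $X$ be a nondegenerate hereditarily unicoherent continuum with $k=\nu(X)<\infty$. Then $\dim C_x(X)\le k$ for every $x\in X$.
\end{proposition}

\begin{proof}
Let $\{p_i\}$ be a dense sequence in $X$ and $u_i(A)=d(p_i,A)$. These functions are continuous on $C(X)$ and separate its points: if $y\in A\setminus B$ and $d(p_i,y)<\frac12d(y,B)$, then $u_i(A)<u_i(B)$. Given $\varepsilon>0$, the compact set of pairs $(A,B)$ with $H_d(A,B)\ge\varepsilon$ is covered by finitely many of the open sets $\{u_i(A)\ne u_i(B)\}$. So $u^n=(u_1,\dots,u_n)$ is an $\varepsilon$-map for all large $n$. By (D3) it suffices to show that $M=u^n(C_x(X))$ has dimension at most $k$ for $n>k$, and by Lemma~\ref{lem:proj} it suffices to show that $\pi_J(M)$ has empty interior when $|J|=k+1$.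

Suppose that $\pi_J(M)$ contains $\prod_{j\in J}[a_j,a_j+r]$ with $r>0$. For $j\in J$ choose $A_j\in C_x(X)$ with $u_j(A_j)=a_j$ and $u_i(A_j)=a_i+r$ for $i\in J\setminus\{j\}$, and choose $y_j\in A_j$ with $d(p_j,y_j)=a_j$. For $i\ne j$ we have $d(p_j,A_i)=a_j+r$, so $y_j\notin A_i$. Put
\[
T=\bigcup_{j\in J}A_j,\qquad Z=\bigcup_{i\ne j}(A_i\cap A_j).
\]
Each $A_i\cap A_j$ contains $x$ and is a continuum by hereditary unicoherence, so $Z$ is a continuum, and so is $T$. We have $T\setminus Z=\bigcup_j(A_j\setminus Z)$ and $y_j\in A_j\setminus Z$. For $i\ne j$, $\overline{A_j\setminus Z}\cap(A_i\setminus Z)\subset(A_j\cap A_i)\setminus Z=\emptyset$. So $T$ is a $(k+1)$-od, contrary to $\nu(X)=k$.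
\end{proof}

\subsection{Cells through a singleton}

An \emph{interior point of a $k$-cell} in $C(X)$ is the image of an interior point of $[-1,1]^k$ under an embedding; restricting to a smaller cube and rescaling, we may take this point to be $0$. The property of being such a point is invariant under homeomorphisms of $C(X)$.

A singleton is a minimal element of $C(X)$. If a cell passes through it, one can move away from the singleton not only along the cell but also upward, by taking unions of nearby members of the cell, and this costs one more dimension. For $X=[-1,1]$ and the $1$-cell $\varphi(b)=\{b\}$, the union of the $\varphi(c)$ with $|c-b|\le t$ is $F(b,t)=[b-t,b+t]\cap[-1,1]$, and $F$ maps the triangle $|b|+t\le1$, $t\ge0$, homeomorphically onto $C(X)$: the $1$-cell has grown into a $2$-cell.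

\begin{proposition}\label{prop:singleton}
Let $X$ be a continuum and $k\ge1$. If $\dim C_y(X)\le k$ for every $y\in X$, then no singleton is an interior point of a $k$-cell in $C(X)$.
\end{proposition}

In general two things go wrong with the example. The map $F$ need not be injective on any open set; we replace injectivity by the statement that $F$, restricted to the boundary of a $(k+1)$-cell, is homotopically nontrivial, and this is where minimality of the singleton enters. Also, the image of $F$ need not be covered by finitely many sets $C_y(X)$, since it may contain infinitely many singletons; we repair this by growing once more, by a small fixed amount.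

\begin{proof}
Suppose that $\varphi:I=[-1,1]^k\to C(X)$ is an embedding with $\varphi(0)=\{x\}$. Let $B=I\times[0,1]$, a $(k+1)$-cell with boundary sphere $\Sigma$, and define
\[
F:B\to C(X),\qquad F(b,t)=\bigcup\{\varphi(c):c\in I,\ |c-b|\le t\}.
\]
The Euclidean metric on $I$ is convex, so $F$ is a map by Lemma~\ref{lem:grow}(b), and $F(b,0)=\varphi(b)$. If $F(b,t)=\{x\}$, then every $c\in I$ with $|c-b|\le t$ has $\varphi(c)=\{x\}$, so $c=0$; this forces $(b,t)=(0,0)$.

\emph{An essential map.} Let $I_r=[-r,r]^k$ and let $\Sigma_1$ be the closure of $\Sigma\setminus(I_{1/2}\times\{0\})$. The compact set $F(\Sigma_1)$ does not contain $\{x\}$, so there is $r\in(0,\frac12)$ with $\varphi(I_r)\cap F(\Sigma_1)=\emptyset$. Identify $S^k$ with $I_r/\partial I_r$, with base point $*$, and let $\chi:I_{1/2}\to S^k$ be the quotient map on $I_r$ and $*$ elsewhere. On $F(\Sigma)=\varphi(I_{1/2})\cup F(\Sigma_1)$ define $\psi$ to be $\chi\varphi^{-1}$ on $\varphi(I_{1/2})$ and $*$ on $F(\Sigma_1)$. A point in both compact pieces is of the form $\varphi(b)$ with $b\notin I_r$, where $\chi(b)=*$; so $\psi$ is well defined and continuous. The map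 $\psi F|_\Sigma:\Sigma\to S^k$ collapses the complement of the open $k$-cell $(-r,r)^k\times\{0\}$ to $*$ and maps this open cell homeomorphically onto $S^k\setminus\{*\}$. It has degree $\pm1$, so it is essential.

\emph{Growing once more.} Since $S^k$ is an absolute neighborhood retract, $\psi$ extends to a map $\tilde\psi:\mathcal O\to S^k$ on an open neighborhood $\mathcal O$ of $F(\Sigma)$ in $C(X)$. For $s\ge0$ and $\beta\in B$ put
\[
F_s(\beta)=\bigcup\{F(\beta'):\beta'\in B,\ |\beta'-\beta|\le s\}.
\]
By Lemma~\ref{lem:grow}(b) this is continuous in $(\beta,s)$, and $F_0=F$. By compactness of $\Sigma$ there is $\delta>0$ with $F_s(\Sigma)\subset\mathcal O$ for $0\le s\le\delta$. Then $\tilde\psi F_s|_\Sigma$ is a homotopy from $\psi F|_\Sigma$ to $\tilde\psi F_\delta|_\Sigma$, so the latter map is essential.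

\emph{The contradiction.} Cover $B$ by finitely many nonempty closed sets $B_i$ of diameter at most $\delta$, and pick $\beta_i\in B_i$ and $x_i\in F(\beta_i)$. For $\beta\in B_i$ we have $F_\delta(\beta)\supset F(\beta_i)\ni x_i$, so $F_\delta(B_i)\subset C_{x_i}(X)$. By the hypothesis, (D1) and (D2), the compactum $F_\delta(B)$ has dimension at most $k$. By (D4), $\tilde\psi|_{F_\delta(\Sigma)}$ extends to a map $g:F_\delta(B)\to S^k$. Then $gF_\delta$ extends $\tilde\psi F_\delta|_\Sigma$ over the cell $B$, so $\tilde\psi F_\delta|_\Sigma$ is inessential.
\end{proof}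

\section{What two orbits force}\label{sec:orbits}

The method of this section is to find topological properties that divide $C(X)$ into two nonempty invariant sets; if there are only two orbits, each such division must be the division into orbits.

\subsection{The locally connected case}

\begin{proposition}\label{prop:dendrite}
If $T$ is a dendrite and $C(T)$ is $\frac12$-homogeneous, then $T$ is an arc.
\end{proposition}

\begin{proof}
The hyperspace of a point has one orbit, so $T$ is nondegenerate. If $T$ had no free arc, then $C(T)\cong Q$ by Lemma~\ref{lem:cubes}(b), which also has one orbit. So let $J$ be a free arc and $J^\circ$ the arc without its endpoints. The set $\mathcal U=\{A\in C(T):A\subset J^\circ\}$ is open in $C(T)$ and is identified with $\{(s,t)\in(0,1)^2:s\le t\}$, singletons corresponding to $s=t$. Let $A\in\mathcal U$ be nondegenerate and $p\in J^\circ$. Suppose that a homeomorphism $h$ of $C(T)$ carries $A$ to $\{p\}$. A small open disc about $A$ in $\mathcal U$ is mapped by $h$ into $\mathcal U$, and its image is open in $\mathbb R^2$ by invariance of domain; but it lies in $\{s\le t\}$ and contains a point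 with $s=t$. So $A$ and $\{p\}$ represent the two orbits. Both have closed neighborhoods of dimension $2$, hence so does every point of $C(T)$. By compactness and (D2), $\dim C(T)\le2$. By Lemma~\ref{lem:cells}, $T$ contains no triod, and Lemma~\ref{lem:dendrite}(d) applies.
\end{proof}

\subsection{Connectedness im kleinen of $C(X)$}

For a continuum $X$ let $\mathcal L$ be the set of points at which $C(X)$ is cik, and $\mathcal N=C(X)\setminus\mathcal L$. Both sets are unions of orbits. To decide membership inside $X$, let $K_\varepsilon(A)$ be the component of $N_\varepsilon(A)$ that contains $A$.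

\begin{lemma}\label{lem:cik}
Let $X$ be a continuum and $A\in C(X)$. Then $A\in\mathcal L$ if and only if for each $\varepsilon>0$ there is $\delta>0$ such that $H_d(A,B)<\delta$ implies $B\subset K_\varepsilon(A)$. Consequently:
\begin{itemize}
\item[(a)] $X\in\mathcal L$;
\item[(b)] if $X$ is not locally connected, then $\mathcal N\ne\emptyset$;
\item[(c)] if $X$ is cik at some point of $A$, then $A\in\mathcal L$;
\item[(d)] if $A\in\mathcal N$, there are $B_j\in C(X)$ with $B_j\to A$ and $B_j\cap A=\emptyset$;
\item[(e)] if $A\in\mathcal N$, there is $A'\in\mathcal N$ with $A\subsetneq A'$.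
\end{itemize}
\end{lemma}

\begin{proof}
Assume the condition, and let $\mathcal U=\{B\in C(X):B\subset K_\varepsilon(A),\ A\subset N_\varepsilon(B)\}$. It contains all $B$ with $H_d(A,B)<\min(\delta,\varepsilon)$ and lies in the closed $\varepsilon$-ball about $A$. Each $B\in\mathcal U$ is joined to $K_\varepsilon(A)\in\mathcal U$ by an order arc, whose members lie in $K_\varepsilon(A)$ and contain $B$, so they belong to $\mathcal U$. Thus $\mathcal U$ is a small connected neighborhood of $A$. Conversely, let $\mathcal U$ be a connected neighborhood of $A$ in the $\varepsilon$-ball about $A$. By (H3), $\bigcup\mathcal U$ is connected; it contains $A$ and lies in $N_\varepsilon(A)$, so it lies in $K_\varepsilon(A)$, and so does every $B$ close to $A$.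

(a) $K_\varepsilon(X)=X$.

(b) If $\{x\}\in\mathcal L$, the condition applied to singletons $B=\{y\}$ shows that $K_\varepsilon(\{x\})$ is a connected neighborhood of $x$. So $\mathcal N=\emptyset$ implies that $X$ is cik at every point.

(c) Let $U\subset N_\varepsilon(A)$ be a connected neighborhood of a point of $A$. Every $B$ close to $A$ meets $U$ and lies in $N_\varepsilon(A)$, so $A\cup U\cup B$ is a connected subset of $N_\varepsilon(A)$.

(d) There are $\varepsilon>0$ and $B_j\to A$ with $B_j\not\subset K_\varepsilon(A)$. For large $j$ we have $B_j\subset N_\varepsilon(A)$, and then $B_j$ misses $K_\varepsilon(A)\supset A$, since otherwise $B_j\cup K_\varepsilon(A)$ would be a connected subset of $N_\varepsilon(A)$ larger than a component.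

(e) We enlarge the witnesses $B_j$ of (d) by a fixed small amount and pass to the limit. By (a), $A\ne X$. By (H2) choose $0<\tau<\frac12(\mu(X)-\mu(A))$ such that $B\subset B'$ and $\mu(B')-\mu(B)\le\tau$ imply $H_d(B,B')<\varepsilon/4$. For large $j$ we have $\mu(B_j)+\tau<\mu(X)$, so an order arc from $B_j$ to $X$ contains $B_j'\supset B_j$ with $\mu(B_j')=\mu(B_j)+\tau$. Passing to a subsequence, $B_j'\to A'$ with $A'\supset A$, $\mu(A')=\mu(A)+\tau$ and $H_d(A,A')\le\varepsilon/4$. The connected set $K_{\varepsilon/2}(A')$ contains $A$ and lies in $N_{\varepsilon/2}(A')\subset N_\varepsilon(A)$, so $K_{\varepsilon/2}(A')\subset K_\varepsilon(A)$. Since $B_j'\supset B_j$, we get $B_j'\not\subset K_{\varepsilon/2}(A')$ for all $j$, and therefore $A'\in\mathcal N$.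
\end{proof}

\begin{lemma}\label{lem:dense}
Let $X$ be a continuum that is not locally connected, with $C(X)$ $\frac12$-homogeneous. Then $\mathcal L$ and $\mathcal N$ are the two orbits, and $\mathcal N$ is dense in $C(X)$.
\end{lemma}

\begin{proof}
Both sets are nonempty unions of orbits by Lemma~\ref{lem:cik}(a),(b), so they are the orbits. If $\mathcal N$ were closed, $\mu$ would attain a maximum on it, contrary to Lemma~\ref{lem:cik}(e). So $\overline{\mathcal N}$ is a union of orbits that properly contains $\mathcal N$; hence it is $C(X)$.
\end{proof}

\subsection{Indecomposability}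

By Lemma~\ref{lem:dense}, $X$ is a limit of members of $\mathcal N$, and each of these is a limit of continua disjoint from it. So $X$ contains many disjoint continua that are almost as large as $X$. If $X$ were a union of two proper subcontinua, all of them would have to cross the intersection, and this creates ods of every size.

\begin{lemma}\label{lem:indec}
Let $X$ be as in Lemma~\ref{lem:dense}, hereditarily unicoherent, with $\nu(X)<\infty$. Then $X$ is indecomposable.
\end{lemma}

\begin{proof}
Suppose that $X=A\cup B$ with $A,B$ proper subcontinua. Then $K=A\cap B$ is nonempty because $X$ is connected, and it is a continuum by hereditary unicoherence. Choose $a\in X\setminus B$, $b\in X\setminus A$ and $\eta>0$ with $d(a,B)>\eta$ and $d(b,A)>\eta$. By Lemma~\ref{lem:dense} there is $E\in\mathcal N$ with $H_d(E,X)<\eta/2$, and by Lemma~\ref{lem:cik}(d) there are $B_j\to E$ disjoint from $E$. Choose pairwise disjoint $G_1,G_2,\dots$ among the $B_j$ with $H_d(G_i,X)<\eta$ inductively: $G_1\cup\dots\cup G_{i-1}$ has positive distance from $E$, so it misses $B_j$ for large $j$.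

Each $G_i$ contains a point within $\eta$ of $a$, which lies in $X\setminus B\subset A$, and a point within $\eta$ of $b$, which lies in $X\setminus A\subset B$. So the connected set $G_i$ is the union of the nonempty closed sets $G_i\cap A$ and $G_i\cap B$; they intersect, that is, $G_i\cap K\ne\emptyset$. For each $m$ the set $T=K\cup G_1\cup\dots\cup G_m$ is a continuum, and $T\setminus K$ is the union of the sets $G_i\setminus K$, which are nonempty and pairwise separated because the $G_i$ are closed and disjoint. So $X$ contains an $m$-od for every $m$.
\end{proof}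

We need to know in which orbit the singletons and the decomposable continua lie. The criterion of Lemma~\ref{lem:cik} does not decide this directly, so we use a second invariant. For indecomposable $X$, the point $X$ of $C(X)$ is the only bridge between different composants, and removing it leaves many path components; this property then holds throughout the orbit $\mathcal L$ of $X$.

\begin{lemma}\label{lem:paths}
Let $X$ be as in Lemma~\ref{lem:dense}, and indecomposable. Then all singletons and all decomposable subcontinua of $X$ belong to $\mathcal N$.
\end{lemma}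

\begin{proof}
Let $\mathcal S$ be the set of $A\in C(X)$ such that $C(X)\setminus\{A\}$ has at least three path components. It is a union of orbits.

\emph{$X\in\mathcal S$.} Let $\Gamma:[0,1]\to C(X)\setminus\{X\}$ be a path and $s\in[0,1]$. For $t$ near $s$, the union of the $\Gamma(t')$ with $t'$ between $s$ and $t$ is, by (H3), a subcontinuum close to $\Gamma(s)\ne X$, hence proper. So the composant containing $\Gamma(t)$ is a locally constant function of $t$, and therefore constant. By (H4), singletons from different composants lie in uncountably many different path components of $C(X)\setminus\{X\}$. Since $\mathcal L$ is the orbit of $X$, we obtain $\mathcal L\subset\mathcal S$.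

\emph{Singletons are not in $\mathcal S$.} Every $B\ne\{x\}$ is joined to $X$ by an order arc whose members contain $B$, so they differ from $\{x\}$.

\emph{Decomposable continua are not in $\mathcal S$.} Let $A=A_1\cup A_2$ with proper subcontinua $A_i$, and fix $p\in A_1\cap A_2$; note that $A\ne X$. Each $B\not\subset A$ is joined to $X$ by an order arc missing $A$. If $B\subsetneq A$, pick $y\in B$, say $y\in A_i$. Order arcs (possibly trivial) lead from $B$ down to $\{y\}$, up to $A_i$, and down to $\{p\}$, and their members lie in $B$ or in $A_i$, so they differ from $A$. Thus $C(X)\setminus\{A\}$ has at most two path components.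

Points outside $\mathcal S$ are outside $\mathcal L$, so they lie in $\mathcal N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
If $X$ is an arc, $C(X)$ is a $2$-cell and has two orbits. Conversely, let $X$ be hereditarily unicoherent with $k=\nu(X)<\infty$ and $C(X)$ $\frac12$-homogeneous. A simple closed curve is the union of two arcs with disconnected intersection, so $X$ contains none. If $X$ is locally connected, it is therefore a dendrite, and it is an arc by Proposition~\ref{prop:dendrite}.

Suppose that $X$ is not locally connected; then it is nondegenerate and $k\ge1$. By Lemmas~\ref{lem:dense}, \ref{lem:indec} and~\ref{lem:paths}, $\mathcal N$ is an orbit containing all singletons and all decomposable subcontinua. We find in $\mathcal N$ an interior point of a $k$-cell. If $k\ge2$, take a $k$-od in $X$ and the decomposable continuum $\varphi(t)$, $t\in(0,1)^k$, of Lemma~\ref{lem:cells}. If $k=1$, Lemma~\ref{lem:cik}(e) applied to a singleton gives a nondegenerate $A'\in\mathcal N$, and $A'\ne X$ because $X\in\mathcal L$; then $A'$ is an interior point of the arc formed by order arcs from some $\{a\}\subset A'$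 to $A'$ and from $A'$ to $X$. Since $\mathcal N$ is a single orbit, every singleton is an interior point of a $k$-cell. This contradicts Propositions~\ref{prop:Cx} and~\ref{prop:singleton}.
\end{proof}

\section{The continuum $X$ and the orbits of $X\times Q$}\label{sec:example}

\subsection{What the example must look like}

To avoid finite-dimensional pieces, which have both interior and boundary points, we build $X$ from dendrites without free arcs, whose hyperspaces are Hilbert cubes. To obtain two orbits we destroy local connectedness by a Cantor set factor everywhere except at one point $v$; the intended orbits are $\mathcal L=C_v(X)$ and its complement. The first candidate is a fan $Y=(D\times K)/(\{v\}\times K)$, where $D\ni v$ is such a dendrite and $K$ is a Cantor set. It fails. The fan is not locally connected, it is cik at its vertex, and a subcontinuum missing the vertex lies in one leg. A subcontinuum close to $Y$ meets two legs, so it contains the vertex and lies in $\mathcal L$ by Lemma~\ref{lem:cik}(c). Thus $\mathcal N$ is not dense, and $C(Y)$ is not $\frac12$-homogeneous by Lemma~\ref{lem:dense}. We need continua that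 miss $v$ and yet approximate the whole space. This is achieved by letting the legs merge in pairs, again and again, on their way to $v$.

\subsection{Construction}

Let $D$ be a dendrite whose branch points are dense; it has no free arc, because the interior of a free arc is an open set without branch points. For example, for each $n\ge3$ we can take the Wa\.zewski dendrite $D_n$, whose branch points are dense and all of order $n$. Fix endpoints $v_D\ne w_D$ of $D$. Put $T_1=D$ and $v_1=v_D$. Given $(T_m,v_m)$, let $T_{m+1}$ be obtained from the disjoint union of $T_m\times\{0,1\}$ and a copy $S_m$ of $D$ by identifying the three points $(v_m,0)$, $(v_m,1)$ and $w_D\in S_m$ to one point $w_m$. Let $v_{m+1}$ be the point $v_D$ of $S_m$, and define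
\[
f_m:T_{m+1}\to T_m,\qquad f_m(S_m)=\{v_m\},\qquad f_m(t,i)=t .
\]
See Figure~\ref{fig:T3}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0)--(2,0)--(4,1)--(6,1.5);
\draw[thick] (4,1)--(6,0.5);
\draw[thick] (2,0)--(4,-1)--(6,-0.5);
\draw[thick] (4,-1)--(6,-1.5);
\fill (0,0) circle (2pt) node[left] {$v_3$};
\fill (2,0) circle (2pt) node[below left] {$w_2$};
\fill (4,1) circle (2pt) node[above] {$(w_1,1)$};
\fill (4,-1) circle (2pt) node[below] {$(w_1,0)$};
\node[above] at (1,0) {$S_2$};
\node[above left] at (3,0.5) {$S_1$};
\node[below left] at (3,-0.5) {$S_1$};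
\node[right] at (6,1.5) {$T_1$};
\node[right] at (6,0.5) {$T_1$};
\node[right] at (6,-0.5) {$T_1$};
\node[right] at (6,-1.5) {$T_1$};
\node at (7.6,1) {$T_2\times\{1\}$};
\node at (7.6,-1) {$T_2\times\{0\}$};
\draw[dashed] (2.4,0)--(8.4,0);
\end{tikzpicture}
\caption{The dendrite $T_3$. Each of the seven edges stands for a copy of the dendrite $D$, whose branch points are dense, with the endpoint $v_D$ on the left and $w_D$ on the right. The map $f_2:T_3\to T_2$ collapses $S_2$ to the point $v_2$ and identifies the copy of $T_2$ above the dashed line with the copy below it.}\label{fig:T3}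
\end{figure}

By induction each $T_m$ is a dendrite without free arcs and $v_m$ is an endpoint of it. Indeed, $T_{m+1}$ is a Peano continuum, and each of its three pieces minus $w_m$ is open and closed in $T_{m+1}\setminus\{w_m\}$. So a simple closed curve would lie in one piece, a free arc would contain an arc that is free in one piece, and small neighborhoods of $v_D$ in $S_m\setminus\{w_m\}$ with one-point boundary have the same property in $T_{m+1}$. Since $f_m$ is onto and $f_m(v_{m+1})=v_m$, we can define the continuum
\[
X=\varprojlim(T_m,f_m),\qquad\text{with projections }\pi_m:X\to T_m\text{ and the point }v=(v_m)_m .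
\]
We use the metric $d(x,y)=\sum_m2^{-m}\min\{1,d_m(\pi_m(x),\pi_m(y))\}$, for which the fibers of $\pi_m$ have diameter at most $2^{-m}$. The sets $\pi_m^{-1}(O)$ with $O$ open in $T_m$ form a base.

\emph{Charts.} Let $U_m=\pi_m^{-1}(T_m\setminus\{v_m\})$ and $K_m=\{0,1\}^{\{m,m+1,\dots\}}$, a Cantor set. If $t\ne v_j$, then $f_j^{-1}(t)=\{(t,0),(t,1)\}$ misses $S_j$. So for $x\in U_m$ and all $j\ge m$ we have $\pi_j(x)\ne v_j$ and $\pi_{j+1}(x)=(\pi_j(x),c_j(x))$ with $c_j(x)\in\{0,1\}$, and $c_j$ is continuous on $U_m$. The map
\[
U_m\to(T_m\setminus\{v_m\})\times K_m,\qquad x\mapsto\bigl(\pi_m(x),(c_j(x))_{j\ge m}\bigr)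
\]
is a homeomorphism, called a \emph{chart}; its inverse sends $(t,c)$ to the point $\sigma_m^c(t)$ defined next. The open sets $U_m$ increase, and their union is $X\setminus\{v\}$. A \emph{plaque} is a subset of $U_m$ on which the $K_m$-coordinate has a fixed value. A connected subset of $U_m$ lies in one plaque.

\emph{Leaves.} For $c\in K_m$ and $t\in T_m$ let $\sigma_m^c(t)\in X$ be the point with $\pi_m=t$ and $\pi_{j+1}=(\pi_j,c_j)$ for $j\ge m$. Each coordinate depends continuously on $(t,c)$, and $\pi_m\sigma_m^c=\mathrm{id}$, so $\sigma_m^c$ embeds $T_m$ in $X$. The \emph{leaf} $\sigma_m^c(T_m)$ lies in $U_{m+1}$, so it misses $v$, and it meets every fiber of $\pi_m$, so its Hausdorff distance from $X$ is at most $2^{-m}$. This is the property that the fan lacked.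

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(a)] $X$ is tree-like.
\item[(b)] $X$ is cik at $v$ and at no other point; $X\times Q$ is cik exactly at the points of $\{v\}\times Q$. In particular $X$ is not an arc.
\item[(c)] $X$ is a dendroid.
\item[(d)] The continua $X_3,X_4,\dots$ obtained from $D=D_3,D_4,\dots$ are pairwise non-homeomorphic.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given $\varepsilon>0$, choose $m$ with $2^{-m}<\varepsilon$. The function $d_m(\pi_m(x),\pi_m(y))$ is positive on the compact set of pairs with $d(x,y)\ge\varepsilon$, so it is bounded below there by some $\delta>0$. Let $r:T_m\to F$ be a retraction onto a tree that is $\delta/2$-close to the identity (Lemma~\ref{lem:dendrite}). If $r\pi_m(x)=r\pi_m(y)$, then $d_m(\pi_m(x),\pi_m(y))<\delta$, so $d(x,y)<\varepsilon$. Thus $r\pi_m$ is an $\varepsilon$-map onto $F$.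

(b) On a connected subset of $U_m$ or of $U_m\times Q$ the $K_m$-coordinate is constant, and $K_m$ has no isolated points; so such a set has empty interior. Hence $X$ and $X\times Q$ are not cik at points over $x\ne v$. Now let $B\ni v_m$ be a subcontinuum of $T_m$, and put $B_m=B$ and $B_{j+1}=f_j^{-1}(B_j)=S_j\cup(B_j\times\{0,1\})$ for $j\ge m$. Inductively $B_j$ is a continuum containing $v_j$, so the three pieces of $B_{j+1}$ share the point $w_j$. Therefore $\pi_m^{-1}(B)=\varprojlim_{j\ge m}B_j$ is connected. Since $T_m$ is locally connected, the sets $\pi_m^{-1}(B)$, with $m$ arbitrary and $B$ a continuum that is a neighborhood of $v_m$, form a neighborhood base at $v$. Their products with connected neighborhoods of $q$ in $Q$ form a base at $(v,q)$.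

(c) By (a) and Lemma~\ref{lem:hu}, $X$ is hereditarily unicoherent. A path-connected metric space is arcwise connected, so it suffices to join each $x\in U_m$ to $v$ by a path. For $j\ge m$ let $\sigma_j=\sigma_j^c$ with $c=(c_i(x))_{i\ge j}$, and $z_j=\sigma_j(v_j)$. The leaf $\sigma_m(T_m)$ contains an arc from $x=\sigma_m(\pi_m(x))$ to $z_m$. Since $\sigma_{j+1}(w_j)=\sigma_{j+1}((v_j,c_j(x)))=z_j$, the arc $\sigma_{j+1}([w_j,v_{j+1}])$ joins $z_j$ to $z_{j+1}$. It lies in $\pi_{j+1}^{-1}(S_j)\subset\pi_j^{-1}(v_j)$, which contains $v$ and has diameter at most $2^{-j}$. The concatenation of these arcs converges to $v$ and gives the path.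

(d) For $x\in X_n\setminus\{v\}$ let $o(x)$ be the maximal number of arcs in $X_n$ with endpoint $x$ that pairwise meet only in $x$. If $x\in U_m$, short initial pieces of such arcs lie in the plaque of $x$, a copy of the open subset $T_m\setminus\{v_m\}$ of $T_m$; so $o(x)$ is the order of $\pi_m(x)$ in $T_m$. By induction on $m$, a point of $T_m$ either has a neighborhood that is an open subset of a copy of $D_n$, and then its order is $1$, $2$ or $n$, or it is a copy of a junction point $w_j$. At a junction three pieces meet, each in an endpoint, and an arc starting there lies in one piece; so the order is $3$. The value $n$ occurs over a branch point of $T_1$. Hence $n=\max_{x\ne v}o(x)$. By (b) a homeomorphism $X_n\to X_{n'}$ preserves $v$, and it preserves $o$, so $n=n'$.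
\end{proof}

\begin{remark}\label{rem:LN}
For this $X$ we have $\mathcal L=C_v(X)$, as intended. The inclusion $C_v(X)\subset\mathcal L$ follows from Lemmas~\ref{lem:cik}(c) and~\ref{lem:X}(b). If $v\notin A$, then $N_\varepsilon(A)\subset U_m$ for some $\varepsilon$ and $m$, so $K_\varepsilon(A)$ lies in the plaque of $A$, while the translates of $A$ to nearby plaques converge to $A$; thus $A\in\mathcal N$ by Lemma~\ref{lem:cik}.
\end{remark}

\subsection{The orbits of $X\times Q$}

It is easier to write down homeomorphisms of $X\times Q$ than of $C(X)$, so we count orbits there.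

\begin{proposition}\label{prop:orbits}
The space $X\times Q$ has exactly two orbits, $\{v\}\times Q$ and $(X\setminus\{v\})\times Q$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:X}(b) no homeomorphism carries a point of one set to the other. The maps $\mathrm{id}_X\times h$, with $h$ a homeomorphism of $Q$, act transitively on $\{v\}\times Q$. Let $(x_1,q_1)$ and $(x_2,q_2)$ be given with $x_1,x_2\in U_m$. We first move $x_1$ into the plaque of $x_2$ by a symmetry of $X$, and then move within the plaque, where the factor $Q$ erases the differences between points of $T_m$.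

\emph{Changing the plaque.} Let $\epsilon_j=c_j(x_1)+c_j(x_2)$ modulo $2$, for $j\ge m$. Define homeomorphisms $\tau_j$ of $T_j$ with $\tau_j(v_j)=v_j$ by $\tau_m=\mathrm{id}$ and
\[
\tau_{j+1}|_{S_j}=\mathrm{id},\qquad\tau_{j+1}(t,i)=(\tau_j(t),i+\epsilon_j)\qquad(j\ge m).
\]
The formulas agree at $w_j$ because $\tau_j$ fixes $v_j$. We have $f_j\tau_{j+1}=\tau_jf_j$: both sides equal $v_j$ on $S_j$ and $\tau_j(t)$ at $(t,i)$. So the $\tau_j$ induce a homeomorphism $\tau$ of $X=\varprojlim_{j\ge m}T_j$ with $\pi_m\tau=\pi_m$ and $c_j(\tau(x))=c_j(x)+\epsilon_j$ for $x\in U_m$. Applying $\tau\times\mathrm{id}$, we may assume that $c_j(x_1)=c_j(x_2)$ for all $j\ge m$.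

\emph{Moving within the plaque.} By Lemma~\ref{lem:cubes}, $T_m\times Q$ is a Hilbert cube and $E'=\{v_m\}\times Q$ is a $Z$-set in it. The points $y_i=(\pi_m(x_i),q_i)$ are not in $E'$, and $E'\cup\{y_i\}$ are $Z$-sets. By (Z) there is a homeomorphism $h$ of $T_m\times Q$ that is the identity on $E'$ and maps $y_1$ to $y_2$. We pass to level $m+1$, where $S_m$ serves as a buffer on which nothing moves. Let $\tilde h$ be the homeomorphism of $T_{m+1}\times Q$ that is the identity on $S_m\times Q$ and acts as $h$ on each copy $(T_m\times\{i\})\times Q$; it preserves $(T_{m+1}\setminus\{v_{m+1}\})\times Q$. The chart identifies $U_{m+1}\times Q$ with $(T_{m+1}\setminus\{v_{m+1}\})\times Q\times K_{m+1}$. Let $\Psi$ act there as $\tilde h\times\mathrm{id}_{K_{m+1}}$, and as the identity on the rest of $X\times Q$. Then $\Psi$ is the identity on $\pi_{m+1}^{-1}(S_m\setminus\{w_m\})\times Q$. This set is open, and together with the open set $U_{m+1}\times Q$ it covers $X\times Q$; so $\Psi$ is continuous. The same construction applied to $\tilde h^{-1}$ gives a continuous inverse. Finally, $\pi_{m+1}(x_i)=(\pi_m(x_i),c_m(x_i))$ with $c_m(x_1)=c_m(x_2)$,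 so $\tilde h(\pi_{m+1}(x_1),q_1)=(\pi_{m+1}(x_2),q_2)$, and the $K_{m+1}$-coordinates of $x_1$ and $x_2$ agree. Hence $\Psi(x_1,q_1)=(x_2,q_2)$.
\end{proof}

\section{The homeomorphism $C(X)\cong X\times Q$}\label{sec:product}

Put
\[
M_m=C(T_m),\quad E_m=C_{v_m}(T_m),\quad p_m=C(f_m),
\]
\[
M_m'=T_m\times Q,\quad E_m'=\{v_m\}\times Q,\quad p_m'=f_m\times\mathrm{id}.
\]
Then $C(X)\cong\varprojlim(M_m,p_m)$ by (H5) and $X\times Q\cong\varprojlim(M_m',p_m')$. By Lemma~\ref{lem:cubes}, $M_m$ and $M_m'$ are Hilbert cubes, and $E_m\subset M_m$, $E_m'\subset M_m'$ are $Z$-sets homeomorphic to $Q$. So the terms of the two sequences are homeomorphic, but the homeomorphisms must be compatible with the bonding maps. These maps are not cell-like, since many fibers have two points, so (CE) does not apply to them directly. The remedy is to factor each bonding map as a cell-like map onto two copies of $M_m$ glued along $E_m$ (or of $M_m'$ glued along $E_m'$), followed by the map that folds the two copies together. A homeomorphism of pairs $(M_m,E_m)\to(M_m',E_m')$ commutes exactly with the folds, and the cell-like part is handled approximately by (CE)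 and (Z).

\subsection{Factoring through doubles}

Let $W_m$ be the union of two copies of $M_m$, numbered $0$ and $1$, glued along $E_m$, and let $W_m'$ be the union of two copies of $M_m'$ glued along $E_m'$. We regard $E_m$ as a subset of $W_m$. Let $\omega_m:W_m\to M_m$ and $\omega_m':W_m'\to M_m'$ be the folding maps. If $Y_m$ denotes the dendrite obtained from two copies of $T_m$ by gluing the points $v_m$ to one point $y_m$, then $W_m'=Y_m\times Q$, which is a Hilbert cube by Lemmas~\ref{lem:dendrite}(c) and~\ref{lem:cubes}(a). The two copies meet in $R_m'=\{y_m\}\times Q$.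

On the product side, let $\gamma_m:T_{m+1}\to Y_m$ collapse $S_m$ to $y_m$, and put $e_m'=\gamma_m\times\mathrm{id}:M_{m+1}'\to W_m'$. It is a surjection whose fibers are points or copies of the dendrite $S_m$, hence contractible; it satisfies $\omega_m'e_m'=p_m'$; and it maps $E_{m+1}'$ homeomorphically onto $R_m'$.

On the hyperspace side, define $e_m:M_{m+1}\to W_m$ as follows. If $A\subset T_m\times\{i\}$, let $e_m(A)$ be $f_m(A)$ in copy $i$. If $A\cap S_m\ne\emptyset$, let $e_m(A)=f_m(A)\in E_m$. A continuum missing $S_m$ lies in one of the sets $(T_m\setminus\{v_m\})\times\{i\}$, so these three closed subsets of $M_{m+1}$ cover it. A member of two of them contains $w_m$, so its image contains $v_m$ and the definitions agree. Thus $e_m$ is continuous, and $\omega_me_m=p_m$.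

\begin{example}\label{ex:arc}
To see the fibers of $e_m$, replace $D$ by $[0,1]$ with $v_D=0$, $w_D=1$, and take $m=1$. Then $M_1$ is a triangle, $E_1=\{[0,r]:0\le r\le1\}$ is one of its edges, and $W_1$ is a quadrilateral. The tree $T_2$ is a simple triod with center $w_1$. The continua containing $w_1$ form a cube with coordinates $(a_0,a_1,s)$, the lengths along $T_1\times\{0\}$, $T_1\times\{1\}$ and $S_1$, and $e_1$ sends $(a_0,a_1,s)$ to $[0,\max(a_0,a_1)]$. Over $[0,r]$ with $r>0$ the fiber is the product of the L-shaped arc $\max(a_0,a_1)=r$ with $[0,1]$; over $\{0\}$ it is the triangle $C(S_1)$; over the other points of $W_1$ it is a point. Each fiber over $E_1$ has a largest member, and it contracts to that member by letting all lengths grow. These spaces are not Hilbert cubes, which is why $D$ must have no free arcs, but the contraction is the same in general.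
\end{example}

\begin{lemma}\label{lem:fibers}
The maps $e_m:M_{m+1}\to W_m$ and $e_m|:E_{m+1}\to E_m$ are surjections with compact contractible fibers.
\end{lemma}

\begin{proof}
Let $B$ be a point of copy $i$ with $v_m\notin B$. A continuum in its fiber misses $S_m$, so the fiber is $\{B\times\{i\}\}$. Let $B\in E_m$. A continuum $A\subset T_m\times\{i\}$ with $f_m(A)=B$ contains $w_m\in S_m$, so the fiber of $e_m$ over $B$ is
\[
\Phi_B=\{A\in M_{m+1}:A\cap S_m\ne\emptyset,\ f_m(A)=B\}.
\]
It contains the continuum $Y=f_m^{-1}(B)=S_m\cup(B\times\{0,1\})$, and every $A\in\Phi_B$ lies in $Y$. The metric of the dendrite $T_{m+1}$ is convex on $Y$. Let $A_t$ be the closed $t$-neighborhood of $A$ in $Y$; by Lemma~\ref{lem:grow}(a) it is a continuum depending continuously on $(A,t)$. For $A\in\Phi_B$ we have $A\subset A_t\subset Y$, so $A_t$ meets $S_m$ and $B=f_m(A)\subset f_m(A_t)\subset f_m(Y)=B$. Thus $A_t\in\Phi_B$, $A_0=A$, and $A_t=Y$ for $t=\operatorname{diam}Y$; so $\Phi_B$ is contractible. A member of $E_{m+1}$ contains $v_{m+1}\in S_m$, so $e_m(E_{m+1})\subset E_m$. The fiber of the restriction over $B$ is $\{A\in\Phi_B:v_{m+1}\in A\}$;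 it contains $Y$ and is preserved by the contraction.
\end{proof}

\subsection{Lifting a homeomorphism of pairs}

By (CE), two cell-like maps from Hilbert cubes $M$ and $M'$ onto the same Hilbert cube give a homeomorphism $M\to M'$ that nearly commutes with them. The induction needs more: the homeomorphism must carry $E_{m+1}$ onto $E_{m+1}'$, so that the next double can be formed. We apply (CE) a third time, to the $Z$-sets, and reconcile the approximations by the estimated form of (Z).

\begin{lemma}\label{lem:lift}
Let $M,M',W$ be Hilbert cubes, let $E\subset M$ and $E'\subset M'$ be $Z$-sets homeomorphic to $Q$, and let $R\subset W$. Let $e:M\to W$ and $e':M'\to W$ be cell-like surjections such that $e|_E$ is a cell-like surjection of $E$ onto $R$ and $e'|_{E'}$ is a homeomorphism of $E'$ onto $R$. Fix a metric $\rho$ on $W$. For each $\eta>0$ there is a homeomorphism $h:M\to M'$ with $h(E)=E'$ such that $e'h$ and $e$ are $\eta$-close.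
\end{lemma}

\begin{proof}
We write $\rho$ also for the supremum distance of maps into $W$. Choose $\theta\le\eta/3$ as in (Z) for the number $\eta/3$ and the Hilbert cube $W$. By (CE) there are homeomorphisms $g:M\to W$, $g':M'\to W$ and $\kappa_0:E\to R$ with $\rho(g,e)$, $\rho(g',e')$ and $\rho(\kappa_0,e|_E)$ less than $\theta/3$. Let $\kappa=(e'|_{E'})^{-1}\kappa_0:E\to E'$, so that $e'\kappa=\kappa_0$. On $E$,
\[
\rho(g,g'\kappa)\le\rho(g,e)+\rho(e,e'\kappa)+\rho(e'\kappa,g'\kappa)<\theta .
\]
So $g'\kappa g^{-1}$ is a homeomorphism between the $Z$-sets $g(E)$ and $g'(E')$ of $W$ that moves points less than $\theta$. Extend it to a homeomorphism $\Theta$ of $W$ moving points less than $\eta/3$, and let $h=g'^{-1}\Theta g$. On $E$ we have $h=\kappa$, so $h(E)=E'$. Since $g'h=\Theta g$,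
\[
\rho(e'h,e)\le\rho(e'h,g'h)+\rho(\Theta g,g)+\rho(g,e)\le\tfrac{2}{3}\theta+\tfrac13\eta<\eta.\qedhere
\]
\end{proof}

Let $\mathcal H_m$ be the set of homeomorphisms $h:M_m\to M_m'$ with $h(E_m)=E_m'$.

\begin{lemma}\label{lem:step}
The set $\mathcal H_1$ is nonempty. For each $h\in\mathcal H_m$ and $\delta>0$ there is $h^+\in\mathcal H_{m+1}$ such that $p_m'h^+$ and $hp_m$ are $\delta$-close.
\end{lemma}

\begin{proof}
Let $\alpha:M_1\to M_1'$ be any homeomorphism. The $Z$-sets $\alpha(E_1)$ and $E_1'$ are homeomorphic, so by (Z) some homeomorphism $\beta$ of $M_1'$ carries the first onto the second, and $\beta\alpha\in\mathcal H_1$.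

Let $h\in\mathcal H_m$. Applying $h$ on each copy gives a homeomorphism $\hat h:W_m\to W_m'$ with $\hat h(E_m)=R_m'$ and $\omega_m'\hat h=h\omega_m$. Choose $\eta>0$ such that points of $W_m'$ at distance less than $\eta$ have $\omega_m'$-images at distance less than $\delta$. By Lemma~\ref{lem:fibers} and the properties of $e_m'$, Lemma~\ref{lem:lift} applies to $e=\hat he_m$, $e'=e_m'$, $W=W_m'$, $R=R_m'$ and the $Z$-sets $E_{m+1}$, $E_{m+1}'$. It gives $h^+\in\mathcal H_{m+1}$ with $e_m'h^+$ $\eta$-close to $\hat he_m$. Then $p_m'h^+=\omega_m'e_m'h^+$ is $\delta$-close to $\omega_m'\hat he_m=h\omega_me_m=hp_m$.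
\end{proof}

\subsection{Passing to the limit}

The squares now commute only approximately. This suffices if each error is chosen after the earlier homeomorphisms, so small that the errors are summable when seen from every earlier level of either sequence.

\begin{lemma}\label{lem:limit}
Let $(M_m,p_m)$ and $(M_m',p_m')$ be inverse sequences of compacta, and let $\mathcal H_m$ be sets of homeomorphisms $M_m\to M_m'$ for which the conclusion of Lemma~\ref{lem:step} holds. Then $\varprojlim M_m\cong\varprojlim M_m'$.
\end{lemma}

\begin{proof}
For $j\le k$ let $p_{j,k}:M_k\to M_j$ and $p_{j,k}':M_k'\to M_j'$ be the composites of bonding maps (the identity for $j=k$), and let $\lambda_k,\lambda_k'$ be the projections from the limits. Choose $h_l\in\mathcal H_l$ and $\delta_l>0$ inductively. Given $h_1,\dots,h_l$, take $\delta_l$ such that points of $M_l'$ at distance less than $\delta_l$ have images at distance less than $2^{-l}$ under each of the finitely many maps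
\[
a^l_{j,k}=p_{j,k}h_k^{-1}p'_{k,l}:M_l'\to M_j,\qquad b^l_{j,k}=p'_{j,k}h_kp_{k,l}h_l^{-1}:M_l'\to M_j'\qquad(j\le k\le l);
\]
then take $h_{l+1}$ with $p_l'h_{l+1}$ and $h_lp_l$ $\delta_l$-close. Note that $a^l_{j,l}=p_{j,l}h_l^{-1}$ and $b^l_{j,l}=p'_{j,l}$. Composing the two $\delta_l$-close maps on the right with $\lambda_{l+1}$ and with $h_{l+1}^{-1}\lambda'_{l+1}$, we see that
\begin{equation}\label{eq:close1}
p_l'h_{l+1}\lambda_{l+1}\ \text{ and }\ h_l\lambda_l\ \text{ are $\delta_l$-close,}
\end{equation}
\begin{equation}\label{eq:close2}
\lambda'_l\ \text{ and }\ h_lp_lh_{l+1}^{-1}\lambda'_{l+1}\ \text{ are $\delta_l$-close.}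
\end{equation}

\emph{The maps.} Applying $p'_{j,l}$ to \eqref{eq:close1} shows that $p'_{j,l+1}h_{l+1}\lambda_{l+1}$ and $p'_{j,l}h_l\lambda_l$ are $2^{-l}$-close. So $\Phi_j=\lim_lp'_{j,l}h_l\lambda_l$ exists uniformly, $p_j'\Phi_{j+1}=\lim_lp'_{j,l}h_l\lambda_l=\Phi_j$, and the $\Phi_j$ define a map $\Phi:\varprojlim M_m\to\varprojlim M_m'$ with $\lambda_j'\Phi=\Phi_j$. Applying $p_{j,l}h_l^{-1}$ to \eqref{eq:close2} shows that $p_{j,l}h_l^{-1}\lambda'_l$ and $p_{j,l+1}h_{l+1}^{-1}\lambda'_{l+1}$ are $2^{-l}$-close. So $\Psi_j=\lim_lp_{j,l}h_l^{-1}\lambda'_l$ exists uniformly, $p_j\Psi_{j+1}=\Psi_j$, and we obtain $\Psi:\varprojlim M'_m\to\varprojlim M_m$ with $\lambda_j\Psi=\Psi_j$.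

\emph{$\Psi\Phi=\mathrm{id}$.} We have $\Psi_j\Phi=\lim_kp_{j,k}h_k^{-1}\Phi_k$ and $p_{j,k}h_k^{-1}\Phi_k=\lim_la^l_{j,k}h_l\lambda_l$. Since $a^{l+1}_{j,k}=a^l_{j,k}p'_l$, applying $a^l_{j,k}$ to \eqref{eq:close1} shows that the terms $l$ and $l+1$ of the last sequence are $2^{-l}$-close for $l\ge k$. The term $l=k$ is $p_{j,k}\lambda_k=\lambda_j$. So $p_{j,k}h_k^{-1}\Phi_k$ is within $2^{1-k}$ of $\lambda_j$, and $\Psi_j\Phi=\lambda_j$.

\emph{$\Phi\Psi=\mathrm{id}$.} We have $\Phi_j\Psi=\lim_kp'_{j,k}h_k\Psi_k$ and $p'_{j,k}h_k\Psi_k=\lim_lb^l_{j,k}\lambda'_l$. Since $b^{l+1}_{j,k}=b^l_{j,k}h_lp_lh_{l+1}^{-1}$, applying $b^l_{j,k}$ to \eqref{eq:close2} shows that the terms $l$ and $l+1$ are $2^{-l}$-close for $l\ge k$. The term $l=k$ is $p'_{j,k}\lambda'_k=\lambda'_j$. So $p'_{j,k}h_k\Psi_k$ is within $2^{1-k}$ of $\lambda'_j$, and $\Phi_j\Psi=\lambda'_j$.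
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Let $X$ be the continuum of Section~\ref{sec:example}. By (H5) and Lemmas~\ref{lem:step} and~\ref{lem:limit},
\[
C(X)\cong\varprojlim(C(T_m),C(f_m))\cong\varprojlim(T_m\times Q,f_m\times\mathrm{id})\cong X\times Q,
\]
and this space is $\frac12$-homogeneous by Proposition~\ref{prop:orbits}. By Lemma~\ref{lem:X}, $X$ is a tree-like dendroid and not an arc, and the choices $D=D_n$, $n\ge3$, give pairwise non-homeomorphic examples.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cha} Chapman, \emph{Lectures on Hilbert Cube Manifolds}, CBMS 28.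

\bibitem{source} \emph{Hyperspaces With Exactly Two Orbits}, \texttt{https://hrcak.srce.hr/file/5558}.

\bibitem{Tor} Toru\'nczyk, Fund. Math. 106 (1980).

\bibitem{vM} van Mill, \emph{Infinite-Dimensional Topology} (1989).

\end{thebibliography}
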